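
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}

\title{Bochner integrable functions uncomplemented among vector measures:
counterexamples without copies of $c_0$}


\begin{abstract}
For a Banach space $X$ and a finite measure $\mu$, the space $L_1(\mu,X)$ of Bochner
integrable functions sits inside the space $\operatorname{cabv}(\mu,X)$ of $\mu$-continuous
$X$-valued measures of bounded variation. We answer in the negative the question whether, for
$\mu$ not purely atomic, it is complemented there whenever $X$ contains no copy of $c_0$. A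
counterexample is the space of all $f=(f_n)_{n\ge0}\in L_1(\{0,1\}^{\mathbb N},\ell_2)$ such
that the conditional expectation of $f_n$ on the first $n$ coordinates vanishes for every
$n\ge0$. This space embeds isometrically into $L_1[0,1]$, and it works for every finite $\mu$
that is not purely atomic. Its analog for measures in place of functions is a counterexample
that is the dual of a separable Banach space.
\end{abstract}

\section{The question and the answer}

Let $(\Omega,\Sigma,\mu)$ be a finite positive measure space and $X$ a real or complex Banach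
space. We write $\operatorname{cabv}(\mu,X)$ for the Banach space of countably additive measures
$F:\Sigma\to X$ of bounded variation that vanish on $\mu$-null sets, normed by the total
variation $|F|(\Omega)$. A Bochner integrable function $f\in L_1(\mu,X)$ defines
$F_f\in\operatorname{cabv}(\mu,X)$ by
\[
 F_f(E)=\int_E f\,d\mu ,\qquad |F_f|(\Omega)=\int_\Omega\|f\|\,d\mu ,
\]
so $L_1(\mu,X)$ is isometric to a closed subspace of $\operatorname{cabv}(\mu,X)$, the space of
measures \emph{with a density}. If $X$ has the Radon--Nikod\'ym property (RNP), for instance if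
$X$ is reflexive or a separable dual space, then every $F\in\operatorname{cabv}(\mu,X)$ has a
density and the two spaces coincide. Otherwise one may still ask for a bounded linear way to
assign a density to every measure, correctly to those which have one. In other words: is
$L_1(\mu,X)$ \emph{complemented} in $\operatorname{cabv}(\mu,X)$, that is, the range of a
bounded linear projection?

For purely atomic $\mu$ every measure has a density (see the proof of
Corollary~\ref{cor:atomic}), so we ask this for $\mu$ that is not purely atomic. Two results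
point in the same direction for such $\mu$. Drewnowski and Emmanuele: if $X$ contains a copy of
$c_0$ (a subspace isomorphic to $c_0$), then $L_1(\mu,X)$ is \emph{not} complemented in
$\operatorname{cabv}(\mu,X)$. Freniche and Rodr\'iguez-Piazza: if $X$ is a Banach lattice
without copies of $c_0$, then it \emph{is} complemented. This suggests the question posed in
\cite{remarks} as Question~2:
\begin{quote}
\emph{Is $L_1(\mu,X)$ complemented in $\operatorname{cabv}(\mu,X)$ if $X$ does not contain
copies of $c_0$?}
\end{quote}

The basic example without the RNP shows what a projection can look like. Let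
$\Delta=\{0,1\}^{\mathbb N}$, let $m$ be the coin-tossing probability on $\Delta$, and take
$\mu=m$, $X=L_1(m)$. For $F\in\operatorname{cabv}(m,L_1(m))$ and clopen $E,S\subset\Delta$ put
$\beta_F(E\times S)=\int_S F(E)\,dm$. If $(E_i)$ and $(S_j)$ are finite clopen partitions of
$\Delta$, then
\[
 \sum_{i,j}|\beta_F(E_i\times S_j)|\le\sum_i\|F(E_i)\|_1\le|F|(\Delta).
\]
So $\beta_F$ extends to a finitely additive set function of bounded variation on the clopen
subsets of the compact space $\Delta\times\Delta$; by compactness it is countably additive there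
and extends to a Borel measure of variation at most $|F|(\Delta)$. Let $f_F\in L_1(m\times
m)=L_1(m,L_1(m))$ be the density of its absolutely continuous part with respect to $m\times m$.
Then $F\mapsto f_F$ is linear with norm at most one. If $F=F_f$, then $\beta_F$ is the measure
with density $f$, so $f_{F_f}=f$. \emph{Lebesgue decomposition is the projection.}

If $X$ is only a closed subspace of $L_1(m)$, nothing forces $f_F$ to take values in $X$. Can
another projection repair this? We show that in general none can.

\subsection*{The spaces and the theorem}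

Let $\mathcal T=\bigcup_{n\ge0}\{0,1\}^n$ be the dyadic tree and $|\sigma|$ the length of
$\sigma\in\mathcal T$. For $t\in\Delta$ let $t|n\in\mathcal T$ be its initial segment of length
$n$, and put $\Delta_\sigma=\{t\in\Delta:\ t|n=\sigma\}$ for $|\sigma|=n$. These sets are clopen
and $m(\Delta_\sigma)=2^{-|\sigma|}$. Let $\mathbb E_n$ be the conditional expectation on
$L_1(m)$ with respect to the $\sigma$-algebra generated by the $\Delta_\sigma$, $|\sigma|=n$.

Let $H=\ell_2(\{0,1,2,\dots\})$ with unit vectors $e_n$ and coordinate functionals $e_n^*$; for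
$v\in H$ write $v_n=e_n^*(v)$. Duality pairings are bilinear, so $H^*=H$ via
$\langle v,w\rangle=\sum v_nw_n$. Let $M(\Delta,H)$ be the space of countably additive
$H$-valued Borel measures $\nu$ on $\Delta$ of bounded variation, with the variation norm. It
contains $L_1(m,H)$, where $f$ is identified with the measure $f\,dm$. For $\sigma\in\mathcal T$
put
\[
 \rho_\sigma(\nu)=e^*_{|\sigma|}\big(\nu(\Delta_\sigma)\big)\qquad(\nu\in M(\Delta,H)).
\]
Then $|\rho_\sigma(\nu)|\le\|\nu\|$. Define closed subspaces of $M(\Delta,H)$ by
\[
 X_{\max}=\bigcap_{\sigma\in\mathcal T}\ker\rho_\sigma ,\qquad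
 X_{\min}=X_{\max}\cap L_1(m,H).
\]
For $f\in L_1(m,H)$ with coordinates $f_n=e_n^*f$ we have
$\rho_\sigma(f)=\int_{\Delta_\sigma}f_{|\sigma|}\,dm$, and therefore
\[
 X_{\min}=\{f=(f_n)\in L_1(m,H):\ \mathbb E_nf_n=0\ \text{ for all }n\ge0\}.
\]

\begin{theorem}\label{thm:main}
Let $X$ be a closed subspace with $X_{\min}\subset X\subset X_{\max}$.
\begin{enumerate}
\item[\textup{(i)}] $X$ contains no copy of $c_0$. The space $X_{\min}$ is isometric to a
subspace of $L_1[0,1]$, and $X_{\max}$ is isometric to the dual of a separable Banach space.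
\item[\textup{(ii)}] If $(\Omega,\Sigma,\mu)$ is a finite measure space that is not purely
atomic, then there is no bounded linear operator
$P:\operatorname{cabv}(\mu,X_{\min})\to L_1(\mu,X_{\max})$ with $P(F_f)=f$ for all
$f\in L_1(\mu,X_{\min})$. In particular, $L_1(\mu,X)$ is not complemented in
$\operatorname{cabv}(\mu,X)$.
\end{enumerate}
\end{theorem}

The last sentence follows from the one before it: restrict a projection
$\operatorname{cabv}(\mu,X)\to L_1(\mu,X)$ to $\operatorname{cabv}(\mu,X_{\min})$ and regard its
values as elements of $L_1(\mu,X_{\max})$. So the answer to the question is negative. One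
separable subspace of $L_1[0,1]$, namely $X_{\min}$, fails for all $\mu$ at once, and so does
one dual space, $X_{\max}$.

Section~\ref{sec:toy} explains the definition of $X_{\min}$ by working out a single coordinate
by hand. Part (i) is proved in Section~\ref{sec:geometry} and part (ii) in
Section~\ref{sec:proof}. Section~\ref{sec:cons} gives consequences, and
Section~\ref{sec:variant} a variant in which $X_{\max}$ is replaced by the kernel of a quotient
map onto a Hilbert space.

\section{One scale, and why one is not enough}\label{sec:toy}

This section is motivation; the proofs do not depend on it. Let $\Omega=\Delta$ and $\mu=m$. A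
function $f\in L_1(m,L_1(m))=L_1(m\times m)$ is written $f(t,s)$, where $t\in\Omega$ and
$f(t,\cdot)$ is the value of $f$ at $t$. The standard measure without density is
\[
 G(E)=1_E\in L_1(m),\qquad |G|(E)=m(E).
\]
Suppose that $G=F_f$ with $f\in L_1(m\times m)$, and put
$S_n=\bigcup_{|\sigma|=n}\Delta_\sigma\times\Delta_\sigma$. Then $(m\times m)(S_n)=2^{-n}$ and
\begin{equation}\label{eq:diag}
 \int_{S_n}f\,d(m\times m)=\sum_{|\sigma|=n}\int_{\Delta_\sigma}G(\Delta_\sigma)\,dm
 =\sum_{|\sigma|=n}m(\Delta_\sigma)=1
\end{equation}
for every $n$, which is impossible for an integrable $f$. The ``density'' of $G$ is the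
function $t\mapsto\delta_t$, and its mass lies on the diagonal.

This alone says nothing about projections. The Lebesgue projection of Section~1 simply sends $G$
to $0$. We want a subspace that forbids this answer. Fix one scale $n$ and let
$Y_n=\{f\in L_1(m):\mathbb E_nf=0\}$. The measure $G$ is not $Y_n$-valued, but it becomes so
after subtracting a measure with a density. Put $k_n(t)=2^n1_{\Delta_{t|n}}\in L_1(m)$. For
$s\in\Delta_\tau$ with $|\tau|=n$,
\[
 \Big(\int_E k_n\,dm\Big)(s)=2^n m(E\cap\Delta_\tau)=(\mathbb E_n1_E)(s),
\]
so $(G-F_{k_n})(E)=1_E-\mathbb E_n1_E\in Y_n$. The Lebesgue projection sends $G-F_{k_n}$ to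
$-k_n$, which is not $Y_n$-valued. Let now $P$ be any bounded linear projection of
$\operatorname{cabv}(m,Y_n)$ onto $L_1(m,Y_n)$, and add back what was subtracted:
\[
 f^{(n)}=P(G-F_{k_n})+k_n .
\]
Almost every value of $P(G-F_{k_n})$ has integral $0$ over each $\Delta_\sigma$, $|\sigma|=n$.
Hence $\int_{\Delta_{t|n}}f^{(n)}(t,s)\,dm(s)=1$ for a.e.\ $t$, and
$\int_{S_n}f^{(n)}\,d(m\times m)=1$. So \emph{the subspace forces the $n$-th instance of
\eqref{eq:diag} upon a genuine integrable function.}

There is no contradiction yet, since $f^{(n)}$ depends on $n$. For example, if $P$ is the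
Lebesgue projection followed by $f\mapsto f-\mathbb E_nf$ on the values, then $P(G-F_{k_n})=0$
and $f^{(n)}=k_n$. A contradiction would arise if the functions $f^{(0)},f^{(1)},\dots$ were
\emph{uniformly integrable}. To achieve this we give each scale its own coordinate in $\ell_2$
and impose the condition $\mathbb E_nf_n=0$ on the $n$-th coordinate. A projection then yields
one bounded operator $T$ on $H$, with values in $L_1(m,M(\Delta,H))$, such that for every $n$
\begin{equation}\label{eq:scale}
 \rho_\sigma\big((Te_n)(t)\big)=1\qquad\text{for }|\sigma|=n\text{ and a.e. }t\in\Delta_\sigma ,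
\end{equation}
and the $n$-th coordinate of $Te_n$ plays the role of $f^{(n)}$. As $H$ is reflexive, the
$Te_n$ form a relatively weakly compact set, and relative weak compactness in $L_1$ implies
uniform integrability. We call \eqref{eq:scale} the condition at scale $n$. The following three
remarks show what each ingredient is needed for.

\emph{The space $\ell_2$ cannot be replaced by $\ell_1$.} For
$X'=\{(f_n)\in L_1(m,\ell_1):\mathbb E_nf_n=0\ \forall n\}$ the map
$(f_n)\mapsto(f_n-\mathbb E_nf_n)$ is a projection of norm at most $2$ from the lattice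
$L_1(m,\ell_1)$, an $L_1$-space, onto $X'$. Then $L_1(\mu,X')$ is complemented in
$\operatorname{cabv}(\mu,X')$ by the theorem of Freniche and Rodr\'iguez-Piazza (apply their
projection to $X'$-valued measures and compose its values with the projection onto $X'$). With
$\ell_2$ the same map is unbounded, already on functions with finitely many nonzero
coordinates. Take $f=2^N1_{\Delta_\tau}\sum_{n=1}^NN^{-1/2}e_n$ with
$\tau=(0,\dots,0)$ of length $N$, so that $\|f\|_1=1$. At a point $t$ which begins with exactly
$k$ zeros, $1\le k<N$, we have $\mathbb E_kf_k(t)=N^{-1/2}2^k$; such points form a set of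
measure $2^{-k-1}$. Hence
\[
 \int_\Delta\big\|(\mathbb E_nf_n)_n\big\|_{\ell_2}\,dm\ \ge\
 \sum_{k=1}^{N-1}2^{-k-1}\,N^{-1/2}2^k=\frac{N-1}{2\sqrt N}\longrightarrow\infty .
\]

\emph{Finitely many scales do not suffice.} On $\operatorname{span}(e_0,\dots,e_N)$ the
operator $v\mapsto\big(t\mapsto 2^N1_{\Delta_{t|N}}v\big)$ satisfies the conditions at the
scales $0,\dots,N$, and its norm is one. The obstruction appears only in the limit.

\emph{Bochner integrability is essential.} The assignment $v\mapsto(t\mapsto\delta_tv)$, with
values in $M(\Delta,H)$, satisfies the conditions at all scales, and $\|\delta_tv\|=\|v\|$ for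
all $t$ and $v$. It is excluded because, for $v\ne0$, the function $t\mapsto\delta_tv$ is not
essentially separably valued: $\|\delta_tv-\delta_sv\|=2\|v\|$ for $t\ne s$. This is why even
the large space $X_{\max}$ of measures offers no way out.

\section{The geometry of $X_{\min}$ and $X_{\max}$}
\label{sec:geometry}

We collect two tools, which also serve in Section~\ref{sec:proof}.

\medskip
\noindent\textbf{Gaussian embedding.} Let $(g_k)_{k\ge0}$ be independent standard Gaussian
variables (rotation invariant complex ones if the scalars are complex), realized as the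
coordinates on a countable product space $(\Gamma,\gamma)$. For $x\in H$ the series $\sum
x_kg_k$ converges in $L_2(\gamma)$ and has the distribution of $\|x\|g_0$. So
$Ux=\|g_0\|_1^{-1}\sum_kx_kg_k$ defines a linear isometric embedding $U:H\to L_1(\gamma)$. For a
finite measure $\theta$, composition with $U$ is an isometric embedding
\begin{equation}\label{eq:gauss}
 L_1(\theta,H)\to L_1(\theta,L_1(\gamma))=L_1(\theta\times\gamma),\qquad f\mapsto\tilde f,
\end{equation}
which moreover satisfies $\int_S\|f\|\,d\theta=\int_{S\times\Gamma}|\tilde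
f|\,d(\theta\times\gamma)$ for every measurable $S$.

\begin{lemma}\label{lem:dominate}
Let $Y$ be a separable subset of $M(\Delta,H)$. There is a finite positive Borel measure
$\lambda$ on $\Delta$ with $Y\subset L_1(\lambda,H)$, where $L_1(\lambda,H)$ is identified
isometrically with the closed subspace $\{\nu\in M(\Delta,H):\nu\ll\lambda\}$.
\end{lemma}

\begin{proof}
The set $\{\nu:\nu\ll\lambda\}$ of all $\nu$ vanishing on $\lambda$-null sets is closed. As $H$
is reflexive, it has the RNP, so each such $\nu$ has a density $h\in L_1(\lambda,H)$, and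
$\|\nu\|=\int\|h\|\,d\lambda$. This justifies the identification. Given a dense sequence
$(\nu_j)_{j\ge1}$ in $Y$, put $\lambda=\sum_j2^{-j}|\nu_j|/(1+\|\nu_j\|)$. Then
$\nu_j\ll\lambda$ for all $j$, and hence $\nu\ll\lambda$ for all $\nu\in Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)}]
\emph{No copy of $c_0$.} Let $Y\subset M(\Delta,H)$ be a closed separable subspace. By
Lemma~\ref{lem:dominate} and \eqref{eq:gauss}, $Y$ is isometric to a closed subspace of
$L_1(\lambda\times\gamma)$. Closed subspaces of $L_1$-spaces are weakly sequentially complete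
(every weakly Cauchy sequence converges weakly). But $c_0$ is not: the partial sums of the
series of its unit vectors form a weakly Cauchy sequence without a weak limit in $c_0$. So $Y$
is not isomorphic to $c_0$. Hence $M(\Delta,H)$, and with it $X$, contains no copy of $c_0$.

\emph{$X_{\min}$ in $L_1[0,1]$.} By \eqref{eq:gauss} with $\theta=m$, the space $L_1(m,H)$
embeds isometrically into $L_1(m\times\gamma)$. The probability $m\times\gamma$ is non-atomic
and $L_1(m\times\gamma)$ is separable, so $L_1(m\times\gamma)$ is isometric to $L_1[0,1]$.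

\emph{$X_{\max}$ as a dual.} The space $Z=C(\Delta,H)$ is separable, and by Singer's theorem
$Z^*=M(\Delta,H)$ isometrically. As $\Delta_\sigma$ is clopen, the function
$1_{\Delta_\sigma}e_{|\sigma|}$ belongs to $Z$, and it represents $\rho_\sigma$:
\[
 \langle1_{\Delta_\sigma}e_{|\sigma|},\nu\rangle=e_{|\sigma|}^*(\nu(\Delta_\sigma))
 =\rho_\sigma(\nu).
\]
With $W$ the closed linear span of these functions we get $X_{\max}=W^\perp=(Z/W)^*$.
\end{proof}

\section{No projection exists}\label{sec:proof}

We prove Theorem~\ref{thm:main}(ii). Let $\mu$ be finite and not purely atomic, and suppose that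
$P:\operatorname{cabv}(\mu,X_{\min})\to L_1(\mu,X_{\max})$ is bounded and linear with
$P(F_f)=f$ for all $f\in L_1(\mu,X_{\min})$. We first build from $P$ a bounded operator
$T:H\to L_1(\mu,M(\Delta,H))$ that satisfies the analog of \eqref{eq:scale} at every scale. Then
we show that the images $Te_n$ are uniformly integrable, which contradicts these conditions.

\subsection{A copy of the tree in $\Omega$}

This is the only place where the hypothesis that $\mu$ is not purely atomic is used. Choose
$\Omega_0\in\Sigma$ such that $c:=\mu(\Omega_0)>0$ and $\mu|_{\Omega_0}$ is non-atomic. Every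
measurable subset of $\Omega_0$ can be split into two measurable halves of equal measure, so
there are sets $\Omega_\sigma\in\Sigma$ $(\sigma\in\mathcal T)$ with
\[
 \Omega_\emptyset=\Omega_0,\qquad \Omega_\sigma=\Omega_{\sigma0}\sqcup\Omega_{\sigma1},\qquad
 \mu(\Omega_\sigma)=2^{-|\sigma|}c .
\]
Let $\varphi:\Omega_0\to\Delta$ be the map with $\varphi(\omega)|n=\sigma$ if and only if
$\omega\in\Omega_\sigma$, for $|\sigma|=n$. Since $\varphi^{-1}(\Delta_\sigma)=\Omega_\sigma$,
the map $\varphi$ is measurable, and the image of $\mu|_{\Omega_0}$ under $\varphi$ is $c\,m$,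
because the two measures agree on all $\Delta_\sigma$.

\subsection{The operator $T$}

We transport the construction of Section~\ref{sec:toy} to $\Omega$, with all scales at once.

For $E\in\Sigma$ the image under $\varphi$ of $\mu|_{E\cap\Omega_0}$ is at most $c\,m$; let
$w_E\in L_1(m)$ be its density with respect to $m$. For $v\in H$ put
\[
 G_v(E)=w_E\,v\in L_1(m,H).
\]
$G_v$ is finitely additive and $\|G_v(E)\|=\|v\|\int w_E\,dm=\|v\|\,\mu(E\cap\Omega_0)$.
Therefore $G_v$ is countably additive and $\mu$-continuous, with $|G_v|(\Omega)\le c\|v\|$, and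
it depends linearly on $v$.

For $N\ge0$ let $H_N=\operatorname{span}(e_0,\dots,e_N)$. For $v\in H_N$ define
\[
 h^N_v(\omega)=2^N1_{\Delta_{\varphi(\omega)|N}}\,v\in L_1(m,H)\quad(\omega\in\Omega_0),\qquad
 h^N_v(\omega)=0\quad(\omega\notin\Omega_0).
\]
This is a simple function, constant on each $\Omega_\sigma$ with $|\sigma|=N$. It is linear in
$v\in H_N$, and $\|h_v^N(\omega)\|=\|v\|$ on $\Omega_0$.

\begin{lemma}\label{lem:rho}
Let $\sigma\in\mathcal T$. Then
\begin{align}
 \rho_\sigma(G_v(E))&=v_{|\sigma|}\,\mu(E\cap\Omega_\sigma)
 && (v\in H,\ E\in\Sigma),\label{eq:rhoG}\\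
 \rho_\sigma(h^N_v(\omega))&=v_{|\sigma|}\,1_{\Omega_\sigma}(\omega)
 && (N\ge0,\ v\in H_N,\ \omega\in\Omega).\label{eq:rhoh}
\end{align}
\end{lemma}

\begin{proof}
For \eqref{eq:rhoG}, $\rho_\sigma(w_Ev)=v_{|\sigma|}\int_{\Delta_\sigma}w_E\,dm
=v_{|\sigma|}\,\mu(E\cap\varphi^{-1}(\Delta_\sigma))$.

In \eqref{eq:rhoh} both sides vanish if $\omega\notin\Omega_0$. They also vanish if
$|\sigma|>N$, since then $v_{|\sigma|}=0$. Let $\omega\in\Omega_0$, $|\sigma|\le N$ and
$\tau=\varphi(\omega)|N$. If $\sigma$ is an initial segment of $\tau$, that is, if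
$\omega\in\Omega_\sigma$, then $\Delta_\tau\subset\Delta_\sigma$ and
$2^Nm(\Delta_\sigma\cap\Delta_\tau)=1$. Otherwise $\Delta_\sigma\cap\Delta_\tau=\emptyset$. As
$\rho_\sigma(h_v^N(\omega))=v_{|\sigma|}\,2^Nm(\Delta_\sigma\cap\Delta_\tau)$, the claim
follows.
\end{proof}

Integrating \eqref{eq:rhoh} over $E$ and comparing with \eqref{eq:rhoG}, we see that for
$v\in H_N$ the measure
\[
 F_v^N:=G_v-F_{h_v^N}
\]
takes values in $X_{\min}$. Moreover $|F_v^N|(\Omega)\le2c\|v\|$. So we may define
\[
 T_Nv=P(F_v^N)+h_v^N\in L_1(\mu,M(\Delta,H))\qquad(v\in H_N).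
\]
The operator $T_N$ is linear and $\|T_N\|\le(2\|P\|+1)c$, a bound that does not depend on $N$.

\emph{The operators $T_N$ are consistent.} Here we use that $P(F_g)=g$ for
$g\in L_1(\mu,X_{\min})$. Let $v\in H_N$ and $g=h_v^{N+1}-h_v^N$. By \eqref{eq:rhoh}, applied
with $N$ and with $N+1$, $\rho_\sigma(g(\omega))=0$ for all $\sigma$ and $\omega$. So $g\in
L_1(\mu,X_{\min})$ and $P(F_g)=g$. Since $F_v^{N+1}=F_v^N-F_g$, we obtain
\[
 T_{N+1}v=P(F^N_v)-g+h_v^{N+1}=P(F_v^N)+h_v^N=T_Nv .
\]
Hence the $T_N$ have a common extension to $\bigcup_NH_N$, which is dense in $H$, and by the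
uniform bound to one bounded linear operator
\[
 T:H\to L_1(\mu,M(\Delta,H)).
\]
In this section, $f_n$ denotes the function $Te_n=T_ne_n$ with values in $M(\Delta,H)$, not a
coordinate. The values of $P(F_{e_n}^n)$ lie a.e.\ in $X_{\max}$, so \eqref{eq:rhoh} gives
\begin{equation}\label{eq:lift}
 \rho_\sigma(f_n(\omega))=1\qquad\text{for }|\sigma|=n\text{ and a.e. }\omega\in\Omega_\sigma .
\end{equation}

\subsection{Uniform integrability}

To speak of uniform integrability we need the $f_n$ as functions of two variables, with respect
to one fixed measure. Each $f_n$ is Bochner integrable, hence essentially separably valued. By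
Lemma~\ref{lem:dominate} there is a finite positive Borel measure $\lambda$ on $\Delta$ such
that for all $n$ and a.e.\ $\omega$ we have $f_n(\omega)\in L_1(\lambda,H)$. Thus
\[
 f_n\in L_1(\mu,L_1(\lambda,H))=L_1(\mu\times\lambda,H).
\]
Since the linear span of the $e_n$ is dense in $H$ and $L_1(\mu\times\lambda,H)$ is closed in
$L_1(\mu,M(\Delta,H))$, the operator $T$ maps $H$ into $L_1(\mu\times\lambda,H)$. Because $H$ is
reflexive, $(f_n)$ is relatively weakly compact in this space.

Recall the Dunford--Pettis theorem: a subset $\mathcal R$ of $L_1(\theta)$, $\theta$ finite, is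
relatively weakly compact if and only if it is bounded and uniformly integrable, the latter
meaning that $\sup_{f\in\mathcal R}\int_S|f|\,d\theta\to0$ as $\theta(S)\to0$. We apply it to
the images $\tilde f_n\in L_1(\mu\times\lambda\times\gamma)$ of $f_n$ under \eqref{eq:gauss}
with $\theta=\mu\times\lambda$; they are relatively weakly compact too. Since
$\int_S\|f_n\|\,d(\mu\times\lambda)
=\int_{S\times\Gamma}|\tilde f_n|\,d(\mu\times\lambda\times\gamma)$, we conclude that
\begin{equation}\label{eq:ui}
 \sup_n\int_S\|f_n\|\,d(\mu\times\lambda)\longrightarrow0\qquad\text{as }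
 (\mu\times\lambda)(S)\to0 .
\end{equation}

\subsection{The contradiction}

Let $S_n=\bigcup_{|\sigma|=n}\Omega_\sigma\times\Delta_\sigma$. Written with densities,
\eqref{eq:lift} says that $\int_{\Delta_\sigma}e_n^*\big(f_n(\omega,t)\big)\,d\lambda(t)=1$ for
$|\sigma|=n$ and a.e.\ $\omega\in\Omega_\sigma$. Integrate over $\Omega_\sigma$ and sum over
$|\sigma|=n$:
\[
 c=\sum_{|\sigma|=n}\mu(\Omega_\sigma)=\int_{S_n}e_n^*(f_n)\,d(\mu\times\lambda)
 \le\int_{S_n}\|f_n\|\,d(\mu\times\lambda)\qquad(n\ge0).
\]
On the other hand, the sets $S_n$ shrink: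
\[
 (\mu\times\lambda)(S_n)=\sum_{|\sigma|=n}2^{-n}c\,\lambda(\Delta_\sigma)
 =2^{-n}c\,\lambda(\Delta)\longrightarrow0 .
\]
By \eqref{eq:ui} the right-hand side of the preceding estimate tends to $0$, so $c=0$, a
contradiction. This proves Theorem~\ref{thm:main}(ii). \qed

\section{Consequences}\label{sec:cons}

Throughout, $X$ is a closed subspace with $X_{\min}\subset X\subset X_{\max}$.

\begin{corollary}\label{cor:atomic}
For a finite measure $\mu$, $L_1(\mu,X)$ is complemented in $\operatorname{cabv}(\mu,X)$ if and
only if $\mu$ is purely atomic.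
\end{corollary}

\begin{proof}
``Only if'' is Theorem~\ref{thm:main}(ii). Conversely, let $\Omega$ be, up to a null set, the
union of countably many disjoint atoms $A_i$, and let $F\in\operatorname{cabv}(\mu,X)$. A
measurable $E\subset A_i$ satisfies $\mu(E)=0$ or $\mu(A_i\setminus E)=0$, and accordingly
$F(E)=0$ or $F(E)=F(A_i)$. Hence $F=F_f$ with $f=\sum_i\mu(A_i)^{-1}F(A_i)1_{A_i}$, where
$\|f\|_1=\sum_i\|F(A_i)\|\le|F|(\Omega)$. So $L_1(\mu,X)=\operatorname{cabv}(\mu,X)$. (This half
holds for every Banach space $X$.)
\end{proof}

The next corollary uses another known result, valid for every Banach space $Y$ and every finite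
$\mu$ that is not purely atomic: $L_1(\mu,Y)$ is complemented in its bidual if and only if
$L_1(\mu,Y)$ is complemented in $\operatorname{cabv}(\mu,Y)$ and $Y$ is complemented in
$Y^{**}$.

\begin{corollary}
The space $X_{\max}$ is a dual space, hence $1$-complemented in its bidual, and contains no copy
of $c_0$; but for every finite $\mu$ that is not purely atomic, $L_1(\mu,X_{\max})$ is not
complemented in $(L_1(\mu,X_{\max}))^{**}$.
\end{corollary}

\begin{proof}
The first part is Theorem~\ref{thm:main}(i). The second follows from
Theorem~\ref{thm:main}(ii) and the quoted equivalence.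
\end{proof}

So the question keeps its negative answer under the additional hypothesis that $X$ is a dual
space, or that $X$ is complemented in $X^{**}$. The dual space $X_{\max}$ cannot be separable,
since separable duals have the RNP and then $L_1(\mu,X_{\max})$ would equal
$\operatorname{cabv}(\mu,X_{\max})$.

\begin{corollary}\label{cor:lattice}
$X$ is not isomorphic to a complemented subspace of a Banach lattice without copies of $c_0$.
\end{corollary}

\begin{proof}
Suppose that $E$ is such a lattice and that $i:X\to E$, $\pi:E\to X$ are bounded linear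
operators with $\pi i=\mathrm{id}_X$. Let $\mu$ be Lebesgue measure on $[0,1]$ and
$R:\operatorname{cabv}(\mu,E)\to L_1(\mu,E)$ a bounded linear projection, which exists by the
theorem of Freniche and Rodr\'iguez-Piazza. Then $F\mapsto\pi\circ R(i\circ F)$ is a bounded
linear operator $\operatorname{cabv}(\mu,X)\to L_1(\mu,X)$. It maps $F_f$ to
$\pi\circ R(F_{i\circ f})=\pi\circ i\circ f=f$, which contradicts Theorem~\ref{thm:main}(ii).
\end{proof}

Thus in the theorem of Freniche and Rodr\'iguez-Piazza ``Banach lattice without copies of
$c_0$'' cannot be weakened to ``subspace of such a lattice'', not even to ``subspace of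
$L_1[0,1]$''. Moreover, $L_1(m,H)$ is a Banach lattice in the coordinatewise order and contains
no copy of $c_0$, so $X_{\min}$ is uncomplemented in $L_1(m,H)$. In Section~\ref{sec:toy} we saw
that the natural candidate $f\mapsto(f_n-\mathbb E_nf_n)$ for a projection fails; now we see
that every other one fails as well.

\section{A variant: kernels of quotient maps onto a Hilbert space}\label{sec:variant}

The space $X_{\max}$ is the kernel of the operator $\nu\mapsto(\rho_\sigma(\nu))_\sigma$. We
shall see that this operator maps $M(\Delta,H)$ into a Hilbert space, but not onto it. Adding a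
summand to the domain makes it onto, and the theorem persists.

Let $B=\ell_2(\mathcal T)$, with coordinates written $u=(u_\sigma)$. Let $K$ be the closed unit
ball of $B$ in its weak topology, a compact metrizable space, and $D\subset K$ a countable set
that is norm dense in the unit ball. Let $M(K)$ be the space of scalar Borel measures on $K$ and
$\ell_1(D)\subset M(K)$ the subspace of measures concentrated on $D$. For $b\in B$ define
\[
 g_b(t)=\sum_{n\ge0}b_{t|n}\,e_n\in H\quad(t\in\Delta),\qquad
 c_b(u)=\sum_{\sigma}b_\sigma u_\sigma\quad(u\in K).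
\]
If $t|n=t'|n$, then $\|g_b(t)-g_b(t')\|\le2\big(\sum_{|\sigma|>n}|b_\sigma|^2\big)^{1/2}$, so
$g_b\in C(\Delta,H)$; and $c_b\in C(K)$. Since $\|g_b\|\le\|b\|=\|c_b\|$, the map
$q_*b=(g_b,c_b)$ is an isometric embedding of $B$ into the separable space
$\widehat Z=C(\Delta,H)\oplus_\infty C(K)$. Let
\[
 q=(q_*)^*:\ M(\Delta,H)\oplus_1M(K)\to B,\qquad
 q(\nu,\kappa)_\sigma=\rho_\sigma(\nu)+\int_Ku_\sigma\,d\kappa(u);
\]
the formula is obtained by testing on the unit vectors of $B$. Then $\|q\|\le1$ and
$q(0,\delta_d)=d$ for $d\in D$. So $q$ maps the unit ball of $\ell_1(D)$ to a dense subset of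
the unit ball of $B$, and by successive approximation, as in the proof of the open mapping
theorem, already the restriction of $q$ to $\ell_1(D)$ is a quotient map onto $B$. By contrast,
the restriction $\nu\mapsto(\rho_\sigma(\nu))_\sigma$ of $q$ to $M(\Delta,H)$ is not onto: it is
the adjoint of $b\mapsto g_b$, which is not bounded below, because the unit vector $b$ with
$b_\sigma=2^{-n/2}$ for $|\sigma|=n$ and $b_\sigma=0$ otherwise has $\|g_b\|=2^{-n/2}$. Put
\[
 \widehat X_{\max}=\ker q,\qquad
 \widehat X_{\min}=\ker q\cap\big(L_1(m,H)\oplus_1\ell_1(D)\big).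
\]

\begin{theorem}\label{thm:variant}
Theorem~\ref{thm:main} remains true with $\widehat X_{\min}$, $\widehat X_{\max}$ in place of
$X_{\min}$, $X_{\max}$.
\end{theorem}

\begin{proof}
(i) Let $Y\subset M(\Delta,H)\oplus_1M(K)$ be a closed separable subspace.
Lemma~\ref{lem:dominate} and the same argument for scalar measures on $K$ give finite positive
measures $\lambda$, $\kappa$ with $Y\subset L_1(\lambda,H)\oplus_1L_1(\kappa)$, which by
\eqref{eq:gauss} embeds isometrically into an $L_1$-space of a finite measure. So $Y$ is not
isomorphic to $c_0$. Next, embed $L_1(m,H)$ isometrically into $L_1[0,\frac12]$ and $\ell_1(D)$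
into $L_1[\frac12,1]$, mapping the point masses to normalized functions with disjoint supports;
this embeds $L_1(m,H)\oplus_1\ell_1(D)$, hence $\widehat X_{\min}$, into $L_1[0,1]$. Finally,
$\widehat X_{\max}=(q_*B)^\perp=(\widehat Z/q_*B)^*$.

(ii) Suppose that $P:\operatorname{cabv}(\mu,\widehat X_{\min})\to L_1(\mu,\widehat X_{\max})$
is bounded and linear with $P(F_f)=f$ for $f\in L_1(\mu,\widehat X_{\min})$. Identify
$M(\Delta,H)$ with $M(\Delta,H)\oplus\{0\}$. Then $X_{\min}\subset\widehat X_{\min}$, and we
restrict $P$ to $\operatorname{cabv}(\mu,X_{\min})$. The construction of $T$ in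
Section~\ref{sec:proof} uses of the values of $P$ only that they lie in a space containing the
functions $h_v^N$ and $g$; so it applies unchanged and gives a bounded linear operator
$T:H\to L_1(\mu,M(\Delta,H)\oplus_1M(K))$ with $Te_n=P(F_{e_n}^n)+(h_{e_n}^n,0)$. Write
$Te_n=(f_n,a_n)$. As $P(F_{e_n}^n)$ takes values in $\ker q$ a.e., and
$q(h_{e_n}^n(\omega),0)_\sigma=\rho_\sigma(h_{e_n}^n(\omega))$, \eqref{eq:rhoh} gives, in place
of \eqref{eq:lift},
\begin{equation}\label{eq:lift2}
 \rho_\sigma(f_n(\omega))+\int_Ku_\sigma\,d\big(a_n(\omega)\big)(u)=1\qquad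
 \text{for }|\sigma|=n\text{ and a.e. }\omega\in\Omega_\sigma .
\end{equation}
As before, there are finite positive measures $\lambda$ on $\Delta$ and $\kappa$ on $K$ such
that $T$ maps $H$ into $L_1(\mu\times\lambda,H)\oplus_1L_1(\mu\times\kappa)$. Since $H$ is
reflexive, $(f_n)$ and $(a_n)$ are relatively weakly compact. Hence \eqref{eq:ui} holds for
$(f_n)$, and $(a_n)$ is bounded and uniformly integrable in $L_1(\mu\times\kappa)$. Integrating
\eqref{eq:lift2} over $\Omega_\sigma$ and summing over $|\sigma|=n$ we get
\[
 c=\int_{S_n}e_n^*(f_n)\,d(\mu\times\lambda)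
 +\int_{\Omega_0\times K}\psi_n\,a_n\,d(\mu\times\kappa),\qquad
 \psi_n(\omega,u)=\sum_{|\sigma|=n}1_{\Omega_\sigma}(\omega)\,u_\sigma .
\]
The first integral tends to $0$ as in Section~\ref{sec:proof}. In the second, $\psi_n$ is
measurable, $|\psi_n|\le1$, and $\psi_n(\omega,u)=u_{\varphi(\omega)|n}\to0$ pointwise, since
$u\in\ell_2(\mathcal T)$ and the nodes $\varphi(\omega)|n$, $n\ge0$, are distinct. Hence
$\psi_n\to0$ in $\mu\times\kappa$-measure, and for every $\varepsilon>0$
\[
 \Big|\int_{\Omega_0\times K}\psi_na_n\,d(\mu\times\kappa)\Big|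
 \le\varepsilon\sup_k\|a_k\|_1+\int_{\{|\psi_n|>\varepsilon\}}|a_n|\,d(\mu\times\kappa),
\]
where the last term tends to $0$ as $n\to\infty$ by uniform integrability. So the second
integral tends to $0$ as well, and $c=0$, a contradiction. The statement on closed subspaces $X$
between $\widehat X_{\min}$ and $\widehat X_{\max}$ follows by restriction as in Section~1.
\end{proof}

The corollaries of Section~\ref{sec:cons} also hold for $\widehat X_{\min}$ and
$\widehat X_{\max}$ in place of $X_{\min}$ and $X_{\max}$, since their proofs use only the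
statement of Theorem~\ref{thm:main}. (The final comment of that section, on projections of
$L_1(m,H)$, concerns $X_{\min}$ itself.)

\begin{thebibliography}{1}
\raggedright
\bibitem{remarks}
\emph{Remarks on the complementability of spaces of Bochner integrable functions in spaces of
vector measures},
\url{http://www.dmi.unict.it/emmanuele/pubblicazioni/complementability%20of%20the%20space%20of%20Bochner%20integrable%20functions_CMUC_1996.pdf}.
\end{thebibliography}

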